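
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\theoremstyle{definition}
\newtheorem*{example}{Example}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Stable flows in DROP TAIL networks:\\ uniqueness, and failure of asynchronous convergence}


\begin{abstract}
Connections with fixed routes and fixed source rates share the links of a network, and an overloaded link gives each connection its proportional share of the capacity. It was conjectured that every such network has exactly one stable flow pattern, and that the flows converge to it under every asynchronous timing of the link updates. We show that the first half is true for every network and that the second half is false. Uniqueness holds because the relative entropy between two flow vectors never increases when both pass through a link, and is preserved only if the link treats both alike. The same fact gives convergence, in every network, for all timings under which no flow value is read twice. A sup-norm argument gives convergence under every timing if each link for which the source rates of its users add up to more than its capacity has at most two users. With three users this fails: we construct a network with three connections and a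 periodic timing under which flows that start arbitrarily close to the stable pattern oscillate forever.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{The model}

A \emph{network} is a finite directed graph $G=(V,E)$ in which each edge, or \emph{link}, $e$ has a capacity $c(e)>0$. There are finitely many connections. Connection $i$ has a fixed route, which is a directed path in $G$, and its source transmits at a fixed rate $r_i>0$. We write $i\ni e$ if $e$ is on the route of $i$, and then call $i$ a \emph{user} of $e$. For such a pair, the \emph{flow} $f_{e,i}\ge 0$ is the rate at which the traffic of $i$ leaves $e$. The traffic of $i$ \emph{entering} $e$ is $r_i$ if $e$ is the first link of the route, and $f_{e^-,i}$ if $e^-$ is the link just before $e$ on the route. We ignore links that no connection uses; updating them changes nothing.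

Every router uses DROP TAIL queueing. If the users of $e$ enter it at rates $x=(x_i)$ with total $X=\sum_i x_i$, then an update of $e$ replaces the flows on $e$ by
\[
F_e(x)=\sigma_e(x)\,x,\qquad \sigma_e(x)=\min\bigl(1,\,c(e)/X\bigr)\quad(\sigma_e(x)=1\text{ if }X=0).
\]
So nothing happens to the traffic if it fits. If $X>c(e)$, we call the link \emph{overloaded}; then all connections lose the same \emph{fraction} of their traffic, and the total becomes exactly $c(e)$. The functions $\sigma_e$ and $F_e$ are continuous.

A \emph{configuration} is a vector $f=(f_{e,i})$ of nonnegative flows with $\sum_i f_{e,i}\le c(e)$ for every $e$. Time is discrete. At step $t=0,1,2,\dots$ all links of some nonempty set $U_t\subseteq E$ are updated, using the current configuration $f(t)$; the result is $f(t+1)$. The initial configuration $f(0)$ and the \emph{timing} $U_0,U_1,\dots$ are arbitrary, except that every link must be updated infinitely often. A configuration is a \emph{stable pattern} if no update of a single link changes it.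

It is known that stable patterns exist in every network. Indeed, updating all links at once is a continuous map of the compact convex set of configurations into itself. By Brouwer's theorem it has a fixed point, and a fixed point is a stable pattern.

\subsection{The conjecture}

A link only removes traffic, so it would be natural to expect disturbances to die out as they travel down the routes. The difficulty is that connections interact, possibly in a circle: if one connection enters an overloaded link at a higher rate, the others leave it at lower rates, and this may come back to the first.

\begin{example}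
Let $A$ and $B$ be links of capacity $1$. Connection $1$ uses $A$ and then $B$, connection $2$ uses $B$ and then $A$; both have rate $1$. (Two further links of capacity $1$, one leading from the head of $A$ to the tail of $B$ and the other from the head of $B$ to the tail of $A$, make the routes directed paths; they just copy.) In a stable pattern let $x_1$ be the flow of $1$ on $A$ and $x_2$ the flow of $2$ on $B$. Then
\[
x_1=\frac1{1+x_2},\qquad x_2=\frac1{1+x_1}.
\]
Hence $x_1+x_1x_2=1=x_2+x_1x_2$, so $x_1=x_2=(\sqrt5-1)/2$. The pattern is unique although $x_1$ and $x_2$ depend on each other.
\end{example}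

Such circles are recorded by the \emph{dependency graph}. Its vertices are the flows $f_{e,i}$ with $e$ on the route of $i$. There is a directed edge from $f_{e_1,i}$ to $f_{e_2,j}$ exactly if $e_2$ comes directly after $e_1$ on the route of $i$ and $j$ also uses $e_2$ (possibly $j=i$). In the example it has exactly one directed cycle. It is known that, if the dependency graph has at most one directed cycle, then the stable pattern is unique and the flows converge to it. The conjecture posed in \cite{source} is that this holds for all networks:
\begin{enumerate}
\item the stable pattern is unique;
\item from every initial configuration and under every timing that updates each link infinitely often, the flows converge to it.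
\end{enumerate}

\subsection{Results}

Statement 1 is true and statement 2 is false, so the conjecture as a whole is false.

\begin{theorem}\label{thm:unique}
Every network has exactly one stable pattern.
\end{theorem}

We say that a link $e$ \emph{can be overloaded} if $\sum_{i\ni e}r_i>c(e)$. (Initial flows may exceed the source rates, but after some time every flow of $i$ is at most $r_i$, and from then on only these links are ever overloaded.)

\begin{theorem}\label{thm:counter}
There are a network and a periodic timing with the following properties. The network has three connections; six links can be overloaded, and every other link is used by a single connection and is never overloaded. The timing updates every link at least once in every $9$ consecutive steps. The flows fail to converge for a set of initial configurations that has interior points in every neighborhood of the stable pattern.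
\end{theorem}

In particular, the stable pattern is not even locally stable under this timing. The next two theorems say what remains of statement 2.

\begin{theorem}\label{thm:once}
Suppose that every link is updated infinitely often and that
\begin{itemize}
\item[\textup{(R)}] whenever $e'$ directly follows $e$ on some route and $t_1<t_2$ are two update times of $e'$, the link $e$ is updated at some time in $[t_1,t_2)$.
\end{itemize}
Then in every network, from every initial configuration, the flows converge to the stable pattern.
\end{theorem}

Condition (R) says that no flow value is read twice by the next link. It holds if all links are updated at every step, since then $e$ is updated at time $t_1$. It also holds if single links are updated in a fixed cyclic order, since then $e$ is updated once between two consecutive updates of $e'$.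

\begin{theorem}\label{thm:two}
Suppose that every link that can be overloaded is used by at most two connections. Then, from every initial configuration and under every timing that updates each link infinitely often, the flows converge to the stable pattern.
\end{theorem}

In the network of Theorem~\ref{thm:counter} constructed below, the links that can be overloaded carry three connections each, so ``two'' cannot be replaced by ``three'' in Theorem~\ref{thm:two}.

We prove the positive results first. Together they tell us what a counterexample must do: it must read some values more than once, and it must have a link that can be overloaded and has at least three users. The construction in Section~\ref{sec:counter} exploits exactly these two features.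

\section{Relative entropy on a single link}

We look for a measure of discrepancy between two flow vectors that no link update increases. The sum of absolute differences does not work: if $c=1$ and $0<h<1$, the inputs $(1,h)$ and $(1,0)$ have distance $h$, while the outputs $\bigl(\frac1{1+h},\frac h{1+h}\bigr)$ and $(1,0)$ have distance $\frac{2h}{1+h}>h$. (The maximum of the differences does not work either, as soon as there are three users; see Section~\ref{sec:two}.) But an update keeps the \emph{proportions} of its input and only truncates the \emph{total}, so we should choose a discrepancy that splits into a part for the proportions and a part for the total. Relative entropy does.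

For $a\ge0$ and $b>0$ put
\[
d(a,b)=a\log\frac ab-a+b\qquad(0\log 0=0),
\]
and, for vectors $x\ge0$ and $y>0$ indexed by the same set, $D(x\|y)=\sum_i d(x_i,y_i)$. Since $\partial_a d=\log(a/b)$ for $a>0$ and $\partial_b d=1-a/b$:
\begin{itemize}
\item for fixed $b$, $d(\cdot,b)$ is continuous, decreases strictly on $[0,b]$ and increases strictly on $[b,\infty)$; so $d(a,b)\ge d(b,b)=0$, with equality only if $a=b$;
\item for fixed $a$, $d(a,\cdot)$ increases strictly on $[a,\infty)\cap(0,\infty)$.
\end{itemize}

Let $X=\sum x_i>0$, $Y=\sum y_i$, $p=x/X$ and $q=y/Y$. Writing $\log(x_i/y_i)=\log(X/Y)+\log(p_i/q_i)$ where $x_i>0$, multiplying by $x_i$ and summing, we get the chain rule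
\begin{equation}\label{eq:chain}
D(x\|y)=X\,K+d(X,Y),\qquad K=\sum_i p_i\log\frac{p_i}{q_i}=\sum_i d(p_i,q_i)\ge0,
\end{equation}
where the second formula for $K$ holds because $p$ and $q$ both sum to $1$. If $X=0$, then $D(x\|y)=Y=d(0,Y)$, and the first equation in \eqref{eq:chain} holds with $K=0$.

\begin{lemma}\label{lem:entropy}
Let $x\ge0$ and $y>0$ be inputs of a link $e$. Then the \emph{loss}
\[
\ell=D(x\|y)-D\bigl(F_e(x)\|F_e(y)\bigr)
\]
is nonnegative, and $\ell=0$ only if $\sigma_e(x)=\sigma_e(y)$.
\end{lemma}

\begin{proof}
Put $c=c(e)$, $\overline X=\min(X,c)$ and $\overline Y=\min(Y,c)$. The outputs have totals $\overline X,\overline Y$ and the same proportions as the inputs, hence the same $K$ (which is $0$ if $X=0$). By \eqref{eq:chain} for inputs and outputs,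
\[
\ell=(X-\overline X)K+\bigl[d(X,Y)-d(\overline X,\overline Y)\bigr].
\]
The first term is nonnegative. For the bracket there are four cases.
\begin{itemize}
\item $X,Y\le c$: the bracket is $0$, and $\sigma_e(x)=\sigma_e(y)=1$.
\item $X,Y>c$: the bracket is $d(X,Y)-d(c,c)=d(X,Y)\ge0$. If it vanishes, then $X=Y$ and $\sigma_e(x)=c/X=\sigma_e(y)$.
\item $X>c\ge Y$: the bracket is $d(X,Y)-d(c,Y)>0$, as $d(\cdot,Y)$ increases strictly on $[Y,\infty)$.
\item $Y>c\ge X$: the bracket is $d(X,Y)-d(X,c)>0$, as $c>0$ and $d(X,\cdot)$ increases strictly on $[X,\infty)\cap(0,\infty)$.
\end{itemize}
So $\ell\ge0$, and $\ell=0$ forces one of the first two cases with $\sigma_e(x)=\sigma_e(y)$.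
\end{proof}

\section{Uniqueness}

Why do circular dependencies do no harm? In the example of Section~\ref{sec:intro}, let $f$ and $g$ be stable, and abbreviate $d_{e,i}=d(f_{e,i},g_{e,i})$. The copying links have loss $0$. The losses at $A$ and $B$ are
\[
\bigl(d(1,1)+d_{B,2}\bigr)-\bigl(d_{A,1}+d_{A,2}\bigr)
\qquad\text{and}\qquad
\bigl(d(1,1)+d_{A,1}\bigr)-\bigl(d_{B,1}+d_{B,2}\bigr),
\]
and their sum is $-d_{A,2}-d_{B,1}\le0$. Each intermediate discrepancy is produced once and consumed once, so it cancels whether or not the links lie on a circle. The general proof is the same.

\begin{proof}[Proof of Theorem~\ref{thm:unique}]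
Existence was shown in Section~\ref{sec:intro}. Let $f$ and $g$ be stable patterns. By stability, $f_{e,i}$ is $r_i$ times the product of the factors under $f$ of the links on the route of $i$ up to and including $e$, and likewise for $g$. Since the rates $r_i$ and all factors $\sigma_e$ are positive, all flows of $f$ and $g$ are positive.

For each link $e$, let $\ell_e$ be the loss in Lemma~\ref{lem:entropy} for the inputs of $e$ under $f$ and under $g$; by stability the outputs are the flows of $f$ and $g$ on $e$. If connection $i$ has route $e_1,\dots,e_k$, its inputs contribute $d(r_i,r_i)=0$ and $d(f_{e_j,i},g_{e_j,i})$ for $1\le j<k$ to $\sum_e\ell_e$, and its outputs contribute $-d(f_{e_j,i},g_{e_j,i})$ for $1\le j\le k$. Hence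
\[
\sum_e\ell_e=-\sum_i d\bigl(f_{\mathrm{last}(i),i},\,g_{\mathrm{last}(i),i}\bigr)\le0,
\]
where $\mathrm{last}(i)$ is the last link on the route of $i$. As every $\ell_e$ is nonnegative, all of them vanish. By Lemma~\ref{lem:entropy}, each link then has the same factor under $f$ and under $g$. By the product formula, $f=g$.
\end{proof}

From now on $g$ is the stable pattern, $g_e=(g_{e,i})_i$ its flows on $e$, and $y_e$ the vector of its inputs to $e$, so that $g_e=F_e(y_e)$. All entries of $g$ and $y_e$ are positive. We put
\begin{equation}\label{eq:loss}
\ell_e(x)=D(x\|y_e)-D(F_e(x)\|g_e)\ge0 .
\end{equation}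

\section{Convergence when no value is read twice}

To turn the cancellation into a statement about time, think of each flow value as carrying the discrepancy $d(f_{e,i},g_{e,i})$, produced when the value is written and consumed when the next link reads it. The books balance if no value is read twice, and this is what (R) provides.

\begin{proof}[Proof of Theorem~\ref{thm:once}]
Let $e$ be a link on the route of $i$ which is not the last one, and let $e'$ be its successor on this route. We call the pair $(i,e)$ \emph{pending} at time $t$ if the value $f_{e,i}(t)$ has not yet been read, that is, if $e'$ has not been updated after the step in which this value was written (or at all, if it is the initial value). If $e$ and $e'$ are updated in the same step, $e'$ reads the old value and the new one is pending. Put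
\[
W(t)=\sum_{(i,e)\text{ pending at }t}d\bigl(f_{e,i}(t),g_{e,i}\bigr)<\infty .
\]

\emph{Every value read is pending when it is read.} Suppose $e'$ is updated at $t$. If this is its first update, it has read nothing before. Otherwise let $t_1$ be its previous update time. By (R), $e$ was updated at some time in $[t_1,t)$, and the value written at the last such time is not read before $t$.

\emph{The change of $W$.} Let $x_e(t)$ be the input vector of $e$ in $f(t)$. At step $t$, each $e\in U_t$ reads its inputs: for every user $i$ for which $e$ is not the first link, the pair formed by $i$ and the link before $e$ on its route was pending, and its contribution, which is a term of $D(x_e(t)\|y_e)$, is removed. The remaining terms of $D(x_e(t)\|y_e)$ come from first links and are $d(r_i,r_i)=0$. Then $e$ writes $F_e(x_e(t))$; the new contributions are terms of $D(F_e(x_e(t))\|g_e)$, whose remaining terms, from last links, are nonnegative. Finally, if $e$ overwrites a value that was pending and is not read at step $t$, a nonnegative contribution disappears. Altogether,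
\[
W(t+1)\le W(t)-\sum_{e\in U_t}D\bigl(x_e(t)\|y_e\bigr)+\sum_{e\in U_t}D\bigl(F_e(x_e(t))\|g_e\bigr)
=W(t)-\sum_{e\in U_t}\ell_e(x_e(t)).
\]
Since $W\ge0$, we get $\sum_t\sum_{e\in U_t}\ell_e(x_e(t))\le W(0)<\infty$. So for each $e$, $\ell_e(x_e(t))\to0$ along the update times of $e$.

\emph{The factors converge.} We claim that $\sigma_e(x_e(t))\to\sigma_e(y_e)$ along the update times of $e$. The inputs stay in a compact set, since they are fixed rates or flows bounded by capacities. If the claim failed, then, since $\sigma_e$ and $\ell_e$ are continuous, the inputs at some sequence of update times would converge to an $x$ with $\sigma_e(x)\ne\sigma_e(y_e)$ and $\ell_e(x)=0$. This contradicts Lemma~\ref{lem:entropy}.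

\emph{The flows converge.} Follow the route $e_1,\dots,e_k$ of $i$. The input to $e_1$ is $r_i$. If the input of $i$ to $e_j$ converges to its stable value, then, since it is multiplied by a factor converging to $\sigma_{e_j}(y_{e_j})$ and $e_j$ is updated infinitely often, $f_{e_j,i}\to g_{e_j,i}$; and this flow is the input to $e_{j+1}$ if $j<k$.
\end{proof}

Without (R) a value may be read several times, and then its discrepancy, paid into $W$ once, is drawn several times.

\section{Convergence when links that can be overloaded have at most two users}\label{sec:two}

For arbitrary timings we want a discrepancy that does not depend on how often a value is read. A maximum over all flows has this property. So we ask when an update does not increase the largest absolute difference. On an overloaded link with $c=c(e)$ we have $F_{e,i}(x)=c\,x_i/X$, with partial derivatives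
\[
\frac{\partial F_{e,i}}{\partial x_i}=\frac c{X^2}(X-x_i),\qquad \frac{\partial F_{e,i}}{\partial x_j}=-\frac c{X^2}\,x_i\quad(j\ne i).
\]
If there are $k$ users, the sum of their absolute values is $\frac c{X^2}\bigl(X+(k-2)x_i\bigr)$. For $k=2$ this is $c/X<1$. For $k=3$ it is $\frac cX\bigl(1+\frac{x_i}X\bigr)$, which exceeds $1$ if $x_i>0$ and the overload is slight enough. This is where the bound ``two'' comes from.

\begin{lemma}\label{lem:sup}
Let $e$ have at most two users, one of them $i$, and let $x,y\ge0$ be inputs with $|x_j-y_j|\le\Delta$ for all users $j$, where $\Delta>0$. If $|F_{e,i}(x)-F_{e,i}(y)|\ge\Delta$, then $|x_i-y_i|=\Delta$.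
\end{lemma}

\begin{proof}
Put $c=c(e)$. If $i$ is the only user, then $F_{e,i}(x)=\min(x_i,c)$ is $1$-Lipschitz, so $|x_i-y_i|\ge\Delta$ and equality holds.

Let $i$ and $j$ be the two users. For $\lambda\in[0,1]$ put $z(\lambda)=y+\lambda(x-y)$ and $Z(\lambda)=z_i+z_j$, which is affine in $\lambda$. Where $Z<c$, we have $F_{e,i}(z)=z_i$ and $\bigl|\frac{d}{d\lambda}F_{e,i}(z)\bigr|=|x_i-y_i|\le\Delta$. Where $Z>c$,
\[
\Bigl|\frac{d}{d\lambda}F_{e,i}(z)\Bigr|=\frac c{Z^2}\bigl|z_j(x_i-y_i)-z_i(x_j-y_j)\bigr|\le\frac c{Z^2}(z_j+z_i)\Delta=\frac cZ\,\Delta<\Delta .
\]
Suppose $Z>c$ somewhere on $[0,1]$. Then $Z>c$ on an interval of positive length, and $Z=c$ for at most one $\lambda$. Integrating the derivative of the continuous, piecewise smooth function $F_{e,i}(z(\lambda))$ gives $|F_{e,i}(x)-F_{e,i}(y)|<\Delta$, a contradiction. So $Z\le c$ on $[0,1]$. There $F_{e,i}(z)=z_i$, so $|x_i-y_i|=|F_{e,i}(x)-F_{e,i}(y)|\ge\Delta$, and equality holds.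
\end{proof}

An update need not decrease the maximum strictly, but by Lemma~\ref{lem:sup} a flow that keeps the maximal deviation must have had it already at its input. This can be traced back to the source, where there is no deviation.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Outputs never exceed inputs, so by induction along the routes there is a time after which $f_{e,i}\le r_i$ for all $e$ and $i$; also $g_{e,i}\le r_i$.

Let $\delta_{e,i}=\limsup_{t}|f_{e,i}(t)-g_{e,i}|$ and $\Delta=\max_{e,i}\delta_{e,i}$, and suppose $\Delta>0$. Let $\delta_{e,i}=\Delta$. Since $f_{e,i}$ changes only when $e$ is updated, $e$ is updated infinitely often, and inputs are bounded, there are update times of $e$ tending to infinity along which the newly written value satisfies $|f_{e,i}-g_{e,i}|\to\Delta$ and the input vector converges to some $x$. Put $y=y_e$. Then $|F_{e,i}(x)-F_{e,i}(y)|=\Delta$. For each user $j$ of $e$, the difference $|x_j-y_j|$ is $0$ if $e$ is the first link of $j$, and otherwise at most $\delta_{e'',j}\le\Delta$, where $e''$ is the link before $e$ on the route of $j$.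

We claim $|x_i-y_i|=\Delta$. If $\sum_{j\ni e}r_j\le c(e)$, then $x_j,y_j\le r_j$ for all users $j$, so $F_{e,i}(x)=x_i$ and $F_{e,i}(y)=y_i$, and the claim follows. Otherwise, by hypothesis, $e$ has at most two users, and the claim is Lemma~\ref{lem:sup}.

So $e$ is not the first link of $i$, since there $x_i=y_i=r_i$. If $e^-$ is the preceding link, then $\Delta=|x_i-y_i|\le\delta_{e^-,i}\le\Delta$, that is, $\delta_{e^-,i}=\Delta$. We repeat the argument with $e^-$ in place of $e$, and so on, until we reach the first link of $i$, which is a contradiction. Hence $\Delta=0$.
\end{proof}

\section{Three users: flows that never settle}\label{sec:counter}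

\subsection{The idea}

\emph{Amplification on one link.} Let a link with capacity $2.7$ have three users with nominal inputs $(1,1,1)$ and outputs $0.9$ each. Change the inputs to $(1.1,\,0.9,\,0.9)$. The total is $2.9$, and relative to $0.9$ the outputs are
\[
1.1\cdot\frac{3}{2.9}=1.137\ldots,\qquad 0.9\cdot\frac3{2.9}=0.931\ldots .
\]
A relative deviation of $+10\%$ has become nearly $+14\%$, while the deviations of $-10\%$ have shrunk to about $-7\%$. To first order, relative deviations $(\delta_1,\delta_2,\delta_3)$ become $\delta_i-\frac13(\delta_1+\delta_2+\delta_3)$, so $(\delta,-\delta,-\delta)$ becomes $(\frac43\delta,-\frac23\delta,-\frac23\delta)$. The connection whose deviation is opposite to that of both its rivals has its deviation amplified; call it the \emph{leader}. The deviations of its rivals shrink.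

\emph{Holding the values.} To pass on only the amplified deviations, we put private links, serving as a gate, behind each overloaded link for each connection. The gate is opened only when its connection leads at that link; what the link writes for the rivals is not passed on and is later overwritten. Between two openings the gate holds its value at the entrance of the next overloaded link, which reads it again and again. Each of the three connections should lead every third phase. Suppose that in phase $\tau$ the leaders have deviations of sign $(-1)^\tau$ and their rivals $-(-1)^\tau$. A value written by a leader in phase $\tau$ has sign $(-1)^\tau$ and is read by the next overloaded link in phases $\tau+1,\tau+2,\tau+3$. If its connection leads there in phase $\tau+2$, the signs required in these phases are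
\[
-(-1)^{\tau+1},\qquad (-1)^{\tau+2},\qquad -(-1)^{\tau+3},
\]
and all of them equal $(-1)^\tau$. One value serves three times: as a rival, as the leader, as a rival.

\emph{Room to grow.} Sources cannot deviate, so the deviations must start from nothing at the beginning of each route and be built up from the rivals' deviations. Let three connections run around a ring of links, starting at equally spaced points. Let the \emph{age} of a connection at a link be the number of ring links it has used before, and let $\pm\varepsilon M_a$ be the relative deviation at age $a$, with $M_0=0$. If the shares are equal and $a,b,b'$ are the ages at one link, then, to first order, a leader of age $a$ maintains the pattern if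
\begin{equation}\label{eq:ideal}
M_{a+1}<\tfrac23M_a+\tfrac13(M_b+M_{b'}).
\end{equation}
For this scheme a ring of three links, with ages $0,1,2$ everywhere, is too short: \eqref{eq:ideal} would give $M_1<\frac13(M_1+M_2)$ and $M_2<\frac23M_1+\frac13M_2$, that is, $2M_1<M_2<M_1$, which is impossible for $M_1>0$. In a ring of six links the ages are $0,2,4$ or $1,3,5$, and
\[
(M_0,\dots,M_5)=(0,7,11,11,13,12)
\]
satisfies \eqref{eq:ideal}: the right-hand sides for $a=0,\dots,4$ are $\frac{24}3,\frac{37}3,\frac{35}3,\frac{41}3,\frac{37}3$, and $M_1,\dots,M_5$ are smaller. Finally, the links must be overloaded in the stable pattern with some margin, so that they stay overloaded when the deviations lower the total. We give all these links the stable factor $s=0.99$. Then the shares are only nearly equal, but the inequalities have enough slack.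

\subsection{The network and its timing}

Indices $n$ are in $\mathbb Z_6$ and $i\in\{0,1,2\}$; residues of $n$ modulo $2$ and $3$ make sense. The \emph{bottlenecks} are links $B_n=(u_n,v_n)$. Connection $i$ has rate $r_i=1$ and uses $B_{2i},B_{2i+1},\dots,B_{2i+5}$ in this order. Its age at $B_n$ is $\alpha(n,i)\in\{0,\dots,5\}$, the residue of $n-2i$ modulo $6$:
\[
\begin{array}{c|cccccc}
 n&0&1&2&3&4&5\\ \hline
 i=0&0&1&2&3&4&5\\
 i=1&4&5&0&1&2&3\\
 i=2&2&3&4&5&0&1
\end{array}
\]
So the ages at $B_n$ are $0,2,4$ for even $n$ and $1,3,5$ for odd $n$. If $\alpha(n,i)\le4$, connection $i$ goes from $B_n$ to $B_{n+1}$ through two private links $P_{n,i}=(v_n,w_{n,i})$ and $Q_{n,i}=(w_{n,i},u_{n+1})$; see Figure~\ref{fig:ring}. (One private link would do, but then the graph would have parallel edges.) All routes are paths without repeated vertices.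

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={font=\small}]
\node (u) at (0,0) {$u_n$};
\node (v) at (2,0) {$v_n$};
\node (w0) at (4.5,1.3) {$w_{n,0}$};
\node (w1) at (4.5,0) {$w_{n,1}$};
\node (w2) at (4.5,-1.3) {$w_{n,2}$};
\node (x) at (7,0) {$u_{n+1}$};
\node (y) at (9.3,0) {$v_{n+1}$};
\draw[->,very thick] (u) -- node[above] {$B_n$} (v);
\draw[->] (v) -- node[above left] {$P_{n,0}$} (w0);
\draw[->] (v) -- node[above] {$P_{n,1}$} (w1);
\draw[->] (v) -- node[below left] {$P_{n,2}$} (w2);
\draw[->] (w0) -- node[above right] {$Q_{n,0}$} (x);
\draw[->] (w1) -- node[above] {$Q_{n,1}$} (x);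
\draw[->] (w2) -- node[below right] {$Q_{n,2}$} (x);
\draw[->,very thick] (x) -- node[above] {$B_{n+1}$} (y);
\end{tikzpicture}
\caption{The ring between the bottlenecks $B_n$ and $B_{n+1}$ for even $n$. All three connections share $B_n$ and $B_{n+1}$, and each has its own pair of private links in between. For odd $n$ the connection of age $5$ at $B_n$ ends at $v_n$, and its private pair is missing; the route of this same connection starts at $u_{n+1}$ with the link $B_{n+1}$, where its age is $0$.}\label{fig:ring}
\end{figure}

Let $s=0.99$, $S=1+s^2+s^4=2.94069601$ and $g_a=s^a$. Private links have capacity $10$, and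
\[
c(B_n)=sS\ \text{ for even }n,\qquad c(B_n)=s^2S\ \text{ for odd }n .
\]
The pattern in which a connection of age $a$ enters a bottleneck at rate $g_a$, and leaves it and the following private links at rate $g_{a+1}$, is stable: the total input of $B_n$ is $S$ for even $n$ and $s+s^3+s^5=sS$ for odd $n$, so every bottleneck has factor $s$. By Theorem~\ref{thm:unique} it is the only stable pattern.

The total source rate at $B_n$ is $3>c(B_n)$, so the six bottlenecks can be overloaded. A private link is used by one connection, of rate $1$. In every configuration its input is at most $10$, as this input is a flow on a bottleneck (at most $c(B_n)<10$) or on a private link (at most $10$). So private links are never overloaded, and their updates copy the input.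

We say that $i$ \emph{leads at $B_n$ in phase $\tau$} if $\tau+n+i\equiv0\pmod3$; so each bottleneck has exactly one leader in each phase. Phase $\tau=0,1,2,\dots$ consists of three steps:
\begin{itemize}
\item step $3\tau$: update all $B_n$;
\item step $3\tau+1$: update all existing $P_{n,i}$ for which $i$ leads at $B_n$ in phase $\tau$;
\item step $3\tau+2$: update all existing $Q_{n,i}$ for which $i$ leads at $B_n$ in phase $\tau$.
\end{itemize}
The sets of updated links are not empty: in each phase connection $i$ leads at two bottlenecks, and it has age $5$ at only one bottleneck. Each $B_n$ is updated every $3$ steps and each private link every $9$ steps; the timing has period $9$.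

\subsection{One bottleneck}

Fix $\varepsilon\in(0,10^{-3}]$, let $M_0,\dots,M_5$ be as above, and put
\[
H_a=g_a(1+\varepsilon M_a),\qquad L_a=g_a(1-\varepsilon M_a).
\]
So $H_0=L_0=1$ is the source rate, and $H_a>L_a>0$ for $a\ge1$. Write $F_a(x_a;x_b,x_{b'})$ for the output of the connection of age $a$ at a bottleneck with ages $a,b,b'$. With $z=x_b+x_{b'}$ and $c$ the capacity,
\[
F_a=\min\Bigl(x_a,\;\frac{c\,x_a}{x_a+z}\Bigr)\quad\text{if }x_a>0,\qquad F_a=0\quad\text{if }x_a=0,
\]
which is nondecreasing in $x_a$ and nonincreasing in $x_b$ and $x_{b'}$.

\begin{lemma}\label{lem:gain}
For every $a\in\{0,\dots,4\}$, where $b,b'$ are the other two ages at a bottleneck at which age $a$ occurs,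
\[
F_a(H_a;L_b,L_{b'})\ge H_{a+1}\qquad\text{and}\qquad F_a(L_a;H_b,H_{b'})\le L_{a+1}.
\]
\end{lemma}

\begin{proof}
Let $T$ be the total stable input of the bottleneck, so that its capacity is $sT$, and let $p_a=g_a/T$ be the stable share. For the ages $0,2,4$, and equally for $1,3,5$, the shares are, in this order,
\[
\pi_0=\frac1S,\qquad \pi_1=\frac{s^2}S,\qquad \pi_2=\frac{s^4}S .
\]
Since $s^2=0.9801$ and $s^4=0.96059601$,
\[
0.340<\pi_0<0.341,\qquad 0.333<\pi_1<0.334,\qquad 0.326<\pi_2<0.327 .
\]
Put $A_a=p_aM_a-p_bM_b-p_{b'}M_{b'}$. As $A_a$ is a difference of two nonnegative numbers, $|A_a|$ is at most the larger of $p_aM_a$ and $p_bM_b+p_{b'}M_{b'}$, so $|A_a|\le13\cdot(0.341+0.334)<9$.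

The total inputs in the two situations are $T(1+\varepsilon A_a)$ and $T(1-\varepsilon A_a)$. Both are at least $0.991\,T>sT$, so the link is overloaded. Since $sg_a=g_{a+1}$, the outputs are
\[
g_{a+1}\frac{1+\varepsilon M_a}{1+\varepsilon A_a}\qquad\text{and}\qquad g_{a+1}\frac{1-\varepsilon M_a}{1-\varepsilon A_a}.
\]
Multiplying out by the positive denominators, we see that the two claims are equivalent to
\[
M_a-A_a-M_{a+1}\ge\varepsilon A_aM_{a+1}\qquad\text{and}\qquad M_a-A_a-M_{a+1}\ge-\varepsilon A_aM_{a+1}.
\]
The right-hand sides are at most $10^{-3}\cdot9\cdot13=0.117$. So it suffices that $D_a:=M_a-A_a=(1-p_a)M_a+p_bM_b+p_{b'}M_{b'}$ exceeds $M_{a+1}$ by at least $0.4$. Indeed: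
\begin{align*}
D_0&=11\pi_1+13\pi_2&&\ge3.663+4.238=7.901,& M_1&=7;\\
D_1&=7(1-\pi_0)+11\pi_1+12\pi_2&&\ge4.613+3.663+3.912=12.188,& M_2&=11;\\
D_2&=11(1-\pi_1)+0\cdot\pi_0+13\pi_2&&\ge7.326+4.238=11.564,& M_3&=11;\\
D_3&=11(1-\pi_1)+7\pi_0+12\pi_2&&\ge7.326+2.380+3.912=13.618,& M_4&=13;\\
D_4&=13(1-\pi_2)+0\cdot\pi_0+11\pi_1&&\ge8.749+3.663=12.412,& M_5&=12.\qedhere
\end{align*}
\end{proof}

\subsection{Proof of Theorem~\ref{thm:counter}}

The network and the timing have been described, and it remains to find the initial configurations. For a phase $\tau$ and a pair $(n,i)$, let the \emph{required sign} be $(-1)^\tau$ if $i$ leads at $B_n$ in phase $\tau$, and $-(-1)^\tau$ otherwise. Consider the following statement.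

\begin{quote}
$I(\tau)$: Just before phase $\tau$, for each pair $(n,i)$ of age $a=\alpha(n,i)\ge1$, the input of $i$ to $B_n$, which is the flow on $Q_{n-1,i}$, is at least $H_a$ if the required sign is $+1$, and at most $L_a$ if it is $-1$.
\end{quote}

\emph{$I(\tau)$ implies $I(\tau+1)$.} Let $i$ lead at $B_n$ in phase $\tau$, with age $a\le4$. The inputs of $B_n$ at step $3\tau$ are as described in $I(\tau)$, except that the input of age $0$, if there is one, is $1=H_0=L_0$ and meets both requirements. If $\tau$ is even, the input of $i$ is at least $H_a$ and those of its rivals of ages $b,b'$ are at most $L_b,L_{b'}$. By monotonicity and Lemma~\ref{lem:gain}, the new flow of $i$ on $B_n$ is at least $F_a(H_a;L_b,L_{b'})\ge H_{a+1}$. If $\tau$ is odd, the input of $i$ is at most $L_a$ and those of its rivals are at least $H_b,H_{b'}$, so the new flow of $i$ on $B_n$ is at most $F_a(L_a;H_b,H_{b'})\le L_{a+1}$. Steps $3\tau+1$ and $3\tau+2$ copy this flow first to $P_{n,i}$ and then to $Q_{n,i}$. Thus $Q_{n,i}$ obtains a value of sign $(-1)^\tau$, by which we mean that it is at least $H_{a+1}$ if the sign is $+1$ and at most $L_{a+1}$ if it is $-1$. The links $Q_{n,i}$ for which $i$ does not lead at $B_n$ keep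 their values.

Now take any existing $Q_{n,i}$; it feeds $B_{n+1}$, where $i$ has age $\alpha(n,i)+1$. Let $m=\tau+n+i$. Connection $i$ leads at $B_n$ in phase $\tau$ iff $m\equiv0$, at $B_{n+1}$ in phase $\tau$ iff $m\equiv2$, and at $B_{n+1}$ in phase $\tau+1$ iff $m\equiv1\pmod3$.
\begin{itemize}
\item $m\equiv0$: $Q_{n,i}$ has just obtained a value of sign $(-1)^\tau$. In phase $\tau+1$ connection $i$ does not lead at $B_{n+1}$, so the required sign is $-(-1)^{\tau+1}=(-1)^\tau$.
\item $m\equiv1$: the value is unchanged. In phase $\tau$ connection $i$ did not lead at $B_{n+1}$, so by $I(\tau)$ the sign is $-(-1)^\tau$. In phase $\tau+1$ it leads, so the required sign is $(-1)^{\tau+1}=-(-1)^\tau$.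
\item $m\equiv2$: the value is unchanged. In phase $\tau$ connection $i$ led at $B_{n+1}$, so by $I(\tau)$ the sign is $(-1)^\tau$. In phase $\tau+1$ it does not lead, so the required sign is $-(-1)^{\tau+1}=(-1)^\tau$.
\end{itemize}
This is $I(\tau+1)$.

\emph{Oscillation.} Start from any configuration satisfying $I(0)$. Then $I(\tau)$ holds for all $\tau$. Take an existing $Q_{n,i}$ and put $a=\alpha(n,i)\le4$. It is rewritten in the phases $\tau\equiv-n-i\pmod3$. Consecutive ones differ by $3$, so their parities alternate, and by the above the flow on $Q_{n,i}$ is alternately at least $H_{a+1}$ and at most $L_{a+1}$, forever. Since $H_{a+1}-L_{a+1}=2\varepsilon M_{a+1}g_{a+1}>0$, it has no limit.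

\emph{The initial configurations.} Statement $I(0)$ restricts the flows on the links $Q_{n,i}$ only, by non-strict inequalities. The flow on $Q_{n-1,i}$, where $a=\alpha(n,i)\ge1$, must be at least $H_a$ if $n+i\equiv0\pmod3$ and at most $L_a$ otherwise. Put these flows equal to $g_a(1+2\varepsilon M_a)$ and $g_a(1-2\varepsilon M_a)$ respectively, and all other flows equal to $1-\varepsilon$ times their stable values. Then the inequalities in $I(0)$, the nonnegativity conditions and the capacity conditions all hold strictly, so this is an interior point of the set of configurations satisfying $I(0)$. The network and the timing do not depend on $\varepsilon\in(0,10^{-3}]$, and as $\varepsilon\to0$ this point tends to the stable pattern. So the configurations from which the flows fail to converge have interior points in every neighborhood of the stable pattern. This proves Theorem~\ref{thm:counter}. \qed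

\begin{remark}
The timing violates condition (R) of Theorem~\ref{thm:once}: each value written on a link $Q_{n,i}$ is read by $B_{n+1}$ three times before it is replaced.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Incentive Compatibility and Dynamics of Congestion Control},
\texttt{http://www.cs.berkeley.edu/\~{}pbg/congestion.pdf}.
\end{thebibliography}

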